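# Hopf hypersurfaces in $\mathbb{RP}^7$ and the failure of projective self-duality

## 1. Hypersurfaces pulled back along the Hopf map $\mathbb{RP}^7\to S^4$

View $\mathbb R^8=\mathbb H^2$ as a right module over the quaternions, with the Euclidean inner product $\langle x,y\rangle=\mathrm{Re}(\bar x_1y_1+\bar x_2y_2)$. Since $\mathrm{Re}(ab)=\mathrm{Re}(ba)$,
$$\langle x\lambda,y\lambda\rangle=|\lambda|^2\langle x,y\rangle,\qquad \langle xq,y\rangle=\langle x,y\bar q\rangle. \tag{1}$$
The Hopf map $\pi:S^7\to\mathbb{HP}^1=S^4$, $p\mapsto p\mathbb H$, is a principal bundle with group $Sp(1)=S^3$ acting by right multiplication. Since $-1\in Sp(1)$, it factors through a map $\mathbb{RP}^7\to S^4$ with fibers $\mathbb{RP}^3$.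

**Definition (Hopf hypersurface).** For a smooth closed connected hypersurface $\Sigma\subset S^4$ put
$$\tilde H_\Sigma=\pi^{-1}(\Sigma)\subset S^7,\qquad H_\Sigma=\tilde H_\Sigma/\{\pm1\}\subset\mathbb{RP}^7 .$$

As the preimage of $\Sigma$ under a submersion with compact connected fibers, $H_\Sigma$ is a smooth closed connected embedded hypersurface. There is one such hypersurface for every three-dimensional $\Sigma\subset S^4$, however complicated.

A second ingredient is the map $a:S^4\to S^4$, $a(L)=L^\perp$. By (1), a vector orthogonal to $p\mathbb H$ spans a quaternionic line orthogonal to $p\mathbb H$, so $L^\perp$ is again a quaternionic line. In the coordinate $w=yx^{-1}$ of $[x:y]$, the vector $(x,y)$ is orthogonal to $(1,w)\mathbb H$ exactly when $x+\bar wy=0$. Hence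
$$a(w)=y(-\bar wy)^{-1}=-\bar w^{-1}=-\frac{w}{|w|^2}. \tag{2}$$
This is the antipodal map of the round sphere. Indeed, let $w=w'/(1-s)$ be the stereographic coordinate of $(w',s)\in S^4\subset\mathbb R^4\times\mathbb R$. Then $|w|^2=(1+s)/(1-s)$, so $-w/|w|^2=-w'/(1+s)$, which is the coordinate of $(-w',-s)$. So $a$ is a diffeomorphism, $a^2=\mathrm{id}$ and $\deg a=(-1)^5=-1$.

We shall use these hypersurfaces to test a statement about duality. A smooth hypersurface $H\subset\mathbb{RP}^n$ ($n\ge2$) is called **$(k,l)$-convex**, or **quasiconvex**, if its second fundamental form has constant signature $(k,l)$ with $k+l=n-1$; in particular the form is nondegenerate everywhere. Its **projectively dual hypersurface** $H^*\subset(\mathbb{RP}^n)^*$ is the set of hyperplanes tangent to $H$, a subset of the dual projective space of all hyperplanes. Throughout, $H$ is smooth, closed (compact, without boundary), connected and embedded.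

**Conjecture (Self-Duality).** For every $n\ge2$, every $(k,l)$ with $k+l=n-1$, and every smooth closed connected embedded $(k,l)$-convex $H\subset\mathbb{RP}^n$, there is a diffeomorphism $(\mathbb{RP}^n)^*\to\mathbb{RP}^n$ carrying $H^*$ onto $H$.

In plain words: must a quasiconvex hypersurface and its dual sit in their projective spaces in the same way? The conjecture is in "A LA RECHERCHE DE LA TOPOLOGIE", http://picard.ups-tlse.fr/~orevkov/a70.pdf. It is false.

**Theorem 1.** For every $h\ge 2$ there is a smooth closed connected embedded $(3,3)$-convex hypersurface $H_h\subset\mathbb{RP}^7$ such that $H_h^*$ is a smooth embedded hypersurface, but no homeomorphism $(\mathbb{RP}^7)^*\to\mathbb{RP}^7$ carries $H_h^*$ onto $H_h$. The pairs $(\mathbb{RP}^7,H_h)$, $h\ge2$, are pairwise non-homeomorphic.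

The hypersurface $H_h$ will be $H_\Sigma$ with $\Sigma=\Sigma_h$ the boundary of a tubular neighborhood of a nonorientable surface $F_h\cong\#_h\mathbb{RP}^2$ in $S^4$ with nonzero normal Euler number. We shall also see that the conjecture is true when $kl=0$, in particular for $n=2$ (Section 12). The status of the remaining triples $(n,k,l)$ is not determined here.

## 2. The second fundamental form read on the cone

We need a form of the definitions that works with linear algebra in $\mathbb R^{n+1}$. Let $\hat H\subset\mathbb R^{n+1}\setminus0$ be the cone over $H$ and $N$ a local nowhere-zero normal field along $\hat H$. Put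
$$II_p(u,v)=-\langle D_uN,v\rangle,\qquad u,v\in T_p\hat H .$$

This form is symmetric: for tangent fields $U,V$ we have $-\langle D_UN,V\rangle=\langle N,D_UV\rangle$, and $D_UV-D_VU=[U,V]$ is tangent. The vector $p$ is in its kernel, because $\langle D_uN,p\rangle=D_u\langle N,p\rangle-\langle N,u\rangle=0$. Replacing $N$ by $gN$ multiplies the form by $g$, since the extra term $dg(u)N$ is orthogonal to $v$. So we get a form on $T_p\hat H/\mathbb Rp\cong T_{[p]}H$, defined up to a nonzero factor.

It is the second fundamental form in an affine chart, up to a factor. In the chart $x_0=1$ let $H=\{f=0\}$ with $df\ne0$; put $F(x)=f(x'/x_0)$ and $N=\nabla F$. Then $II=-\mathrm{Hess}\,F$ on $T\hat H$. At points with $x_0=1$ the subspace $T\hat H\cap\{dx_0=0\}$ is complementary to $\mathbb Rp$ and equals $TH$ in the chart, and there $II=-\mathrm{Hess}f|_{TH}$. The sign depends on the choice of $N$; this will not matter for signature $(3,3)$.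

The tangent hyperplane of $H$ at $[p]$ is $P(N(p)^\perp)$. Identify $(\mathbb{RP}^n)^*$ with $\mathbb{RP}^n$ by the inner product. Then
$$H^*=\{[N(p)]:p\in\hat H\}. \tag{3}$$

**Example (quadrics).** Let $A$ be symmetric of signature $(k+1,l+1)$ and $H=\{\langle Ax,x\rangle=0\}$. Then $N=Ax$ and $II_p(u,v)=-\langle Au,v\rangle$ on $(Ap)^\perp/\mathbb Rp$. Since $p$ is isotropic for $A$, dividing out removes one plus and one minus, so $H$ is quasiconvex with signature $(k,l)$ up to the choice of sign. By (3), $H^*=A(H)$: the linear map $A$ carries the quadric to its dual.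

## 3. Orthogonal complement as projective duality

**Proposition 1.** $H_\Sigma$ is $(3,3)$-convex, and $H_\Sigma^*=H_{a(\Sigma)}$, which is smooth and embedded.

**Step 1: a normal field adapted to the fibers.** The purpose is to differentiate $N$ in the fiber directions without knowing anything about $\Sigma$. Let $\hat H$ be the cone over $H_\Sigma$, $p\in\hat H$, and $m\neq0$ a normal vector at $p$. Right multiplication by $\lambda\in\mathbb H\setminus0$ is linear, conformal by (1), and preserves $\hat H$. So $m\lambda$ is normal to $\hat H$ at $p\lambda$. Starting from any smooth nowhere-zero normal field $N_0$ near $p$, we have $m\lambda=g(p\lambda)N_0(p\lambda)$ with $g$ smooth and nonzero on the submanifold $\{p\lambda\}$; extend $g$ to $\hat H$ near $p$ and put $N=gN_0$. Thus $N(p\lambda)=m\lambda$ for $\lambda$ near $1$. Differentiating along $\lambda=1+\tau q$ with $q\in\mathrm{Im}\,\mathbb H$ gives $D_{pq}N=mq$, so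
$$II_p(pq,v)=-\langle mq,v\rangle. \tag{4}$$

**Step 2: the signature.** Since $p\mathbb H\subset T_p\hat H$, we have $m\perp p\mathbb H$. By (1) also $m\mathbb H\perp p\mathbb H$, so $\mathbb R^8=p\mathbb H\oplus m\mathbb H$ orthogonally. From $T_p\hat H=m^\perp$ and $\langle m,mr\rangle=|m|^2\mathrm{Re}\,r$,
$$T_p\hat H/\mathbb Rp\cong p\,\mathrm{Im}\,\mathbb H\oplus m\,\mathrm{Im}\,\mathbb H .$$
For $q,r\in\mathrm{Im}\,\mathbb H$, (4) gives $II_p(pq,pr)=-\langle mq,pr\rangle=0$ and $II_p(pq,mr)=-|m|^2\langle q,r\rangle$. In block form, with $c=|m|^2>0$ and some symmetric $C$,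
$$II_p=\begin{pmatrix}0&-cI_3\\-cI_3&C\end{pmatrix}.$$
This is nondegenerate and has a three-dimensional isotropic subspace in dimension six, so its signature is $(3,3)$. The block $C$, which carries the geometry of $\Sigma$, plays no role.

**Step 3: the dual.** The normals at the points of $p\mathbb H\setminus0$ are the nonzero real multiples of the vectors $m\lambda$, which fill $m\mathbb H\setminus0=(p\mathbb H)^\perp\setminus0$. By (3), $H_\Sigma^*$ is the union of the $P(L^\perp)$ over $L\in\Sigma$, that is, $H_{a(\Sigma)}$. As $a$ is a diffeomorphism, this is smooth and embedded. $\square$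

**Example.** For $\Sigma=\{|w|=1\}$ the hypersurface $H_\Sigma$ is the quadric $|x_1|^2=|x_2|^2$, and $a(\Sigma)=\Sigma$, so $H^*_\Sigma=H_\Sigma$.

So for Hopf hypersurfaces the conjecture becomes: *is $\pi^{-1}(\Sigma)/\pm1$ always equivalent to $\pi^{-1}$ of the antipodal image of $\Sigma$, modulo $\pm1$?*

## 4. Self-dual cases: Hopf tori in $\mathbb{RP}^3$, amphichiral $\Sigma$, and matching pieces

**The complex analogue.** Replace $\mathbb H$ by $\mathbb C$. A simple closed curve $\Gamma\subset\mathbb{CP}^1=S^2$ gives a torus $H_\Gamma\subset\mathbb{RP}^3$. The proof of Proposition 1 applies with the one-dimensional $\mathrm{Im}\,\mathbb C$ in place of $\mathrm{Im}\,\mathbb H$: the torus is $(1,1)$-convex and $H_\Gamma^*=H_{a(\Gamma)}$ with $a(L)=L^\perp$. Here every example is self-dual. The real-linear isometry $J(x,y)=(-\bar y,\bar x)$ satisfies $\bar x(-\bar y)+\bar y\bar x=0$, so it carries each complex line $L$ to $L^\perp$, and hence $H_\Gamma$ to $H_\Gamma^*$. Over $\mathbb H$ the computation breaks: $-\bar x\bar y+\bar y\bar x$ need not vanish. Section 5 shows that no continuous map can take the place of $J$.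

**Proposition 2 (amphichiral Hopf hypersurfaces are self-dual).** If some orientation-reversing diffeomorphism $\psi$ of $S^4$ has $\psi(\Sigma)=\Sigma$, then $((\mathbb{RP}^7)^*,H_\Sigma^*)\cong(\mathbb{RP}^7,H_\Sigma)$.

*Proof.* The diffeomorphism $\psi a$ has degree $(-1)(-1)=1$ and carries $a(\Sigma)$ to $\Sigma$. By Hopf's theorem it is homotopic to the identity, so the principal $Sp(1)$-bundle $(\psi a)^*S^7$ is isomorphic to $S^7$. Hence $\psi a$ is covered by an $Sp(1)$-equivariant diffeomorphism of $S^7$. It commutes with $-1$, descends to $\mathbb{RP}^7$, and carries $H_{a(\Sigma)}=H_\Sigma^*$ to $H_\Sigma$. $\square$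

So a counterexample needs $\Sigma$ to be chiral. For instance, if $F$ is a closed surface in the equator $S^3\subset S^4$, then the boundary of a small metric tube about $F$ is invariant under the reflection in $S^3$, and gives a self-dual hypersurface.

**Comparing complements fails.** The first thing one would try for a chiral $\Sigma$ is to distinguish the pairs by invariants of the hypersurfaces or of their complements. This cannot work. Since $\Sigma$ is a closed connected hypersurface in $S^4$, it is orientable and $S^4\setminus\Sigma$ has exactly two components $U_\pm$, whose closures $\bar U_\pm$ are compact manifolds with boundary $\Sigma$. Put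
$$X_\pm=\pi^{-1}(\bar U_\pm),\qquad X^*_\pm=(a\pi)^{-1}(\bar U_\pm)=\pi^{-1}(a(\bar U_\pm)).$$
A compact connected 4-manifold with nonempty boundary has the homotopy type of a complex of dimension at most $3$, and $BSp(1)=\mathbb{HP}^\infty$ is 3-connected. So all these principal bundles are trivial: $X_\pm\cong\bar U_\pm\times S^3\cong X_\pm^*$, equivariantly. Thus the closed complementary pieces of $H_\Sigma$ and of $H_\Sigma^*$ are diffeomorphic one by one, and $H_\Sigma\cong\Sigma\times\mathbb{RP}^3\cong H_\Sigma^*$. Only the way the two pieces are glued can differ.

The way past this is to keep the gluing by working with maps defined on all of $S^7$. We shall turn a homeomorphism of pairs into a homotopy $\pi\tilde\Phi\simeq g\,a\,\pi$, where $g$ is a self-map of $S^4$ whose degree we can read off, and then compare with the Hopf bundle as an element of $\pi_7(S^4)$.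

## 5. The antipodal map of $S^4$ is not covered by a self-map of $S^7$

We recall the operation $P^1:H^i(-;\mathbb Z/3)\to H^{i+4}(-;\mathbb Z/3)$. It is natural and additive, satisfies $P^1(xy)=P^1(x)y+xP^1(y)$, and $P^1(x)=x^3$ if $\deg x=2$. For instance, if $x$ generates $H^2(\mathbb{CP}^5;\mathbb Z/3)$, then $P^1(x^2)=2x\cdot x^3=2x^4\ne0$.

**Lemma 3.** There is no continuous $\Psi:S^7\to S^7$ with $\pi\circ\Psi\simeq a\circ\pi$.

**Step 1: pass to the mapping cone.** We convert the homotopy into a map of spaces with a cup product. The mapping cone of $\pi$ is $C_\pi=\mathbb{HP}^2$. Write points of the cone part as $(z,\tau)$, $z\in S^7$, $\tau\in[0,1]$, with $(z,0)\sim\pi(z)$. Given $\Psi$ and a homotopy from $a\pi$ to $\pi\Psi$, define $f:C_\pi\to C_\pi$ to be $a$ on $S^4$, the homotopy (with values in $S^4$) for $\tau\in[0,\frac12]$, and $(z,\tau)\mapsto(\Psi(z),2\tau-1)$ for $\tau\in[\frac12,1]$. Let $u$ generate $H^4(\mathbb{HP}^2;\mathbb Z/3)\cong H^4(S^4;\mathbb Z/3)$. As $\deg a=-1$, we have $f^*u=-u$.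

**Step 2: $P^1u=\lambda u^2$ with $\lambda\neq0$.** Consider $\mathbb{CP}^5=S^{11}/S^1\to S^{11}/S^3=\mathbb{HP}^2$. Over $\mathbb{HP}^1=S^4$ it restricts to the $S^2$-bundle $\mathbb{CP}^3\to S^4$. In its Gysin sequence $H^1(S^4)\to H^4(S^4)\to H^4(\mathbb{CP}^3)$ the first group is zero, so the second map is injective. Hence $u$ maps to $cx^2$ with $c\ne0$, and $P^1u$ maps to $2cx^4\ne0$. So $P^1u\neq0$. As $u^2$ generates $H^8(\mathbb{HP}^2;\mathbb Z/3)$, the claim follows.

**Step 3: contradiction.** By naturality,
$$\lambda u^2=\lambda(f^*u)^2=f^*P^1u=P^1f^*u=-\lambda u^2,$$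
so $2\lambda u^2=0$ in $\mathbb Z/3$ with $\lambda\ne0$. This is impossible. $\square$

The degree of $\Psi$ never entered: squaring forgets the sign of $u$, while $P^1$, being linear, remembers it.

## 6. A homeomorphism of pairs forces $s\cdot\deg\alpha=-1$

We keep the notation $U_\pm$, $X_\pm$, $X_\pm^*$ of Section 4. A homeomorphism $\Phi$ of pairs need not respect the fibers of the Hopf bundle. The hypothesis that lets us bring it down to $S^4$ nevertheless is that $\Sigma$ is **aspherical**, that is, its universal cover is contractible. For example, the 3-torus is aspherical and $S^3$ is not. A map from a connected CW complex to an aspherical space is determined up to based homotopy by its effect on $\pi_1$, every homomorphism of $\pi_1$ is realized, and the fibers $S^3$ are invisible to $\pi_1$.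

**Proposition 4.** Let $\Sigma$ be aspherical, let $\Phi:(\mathbb{RP}^7)^*\to\mathbb{RP}^7$ be a homeomorphism with $\Phi(H_\Sigma^*)=H_\Sigma$, and let $\tilde\Phi:S^7\to S^7$ be a lift. Then $\tilde\Phi(X^*_\pm)=X_{\pm s}$ for some sign $s$, and there is a homotopy equivalence $\alpha:\Sigma\to\Sigma$ with $s\cdot\deg\alpha=-1$.

**Step 1: the sign $s$.** We record which side goes where. The lift exists because $S^7$ is simply connected, and it is a homeomorphism. By Proposition 1 and $a^2=\mathrm{id}$, the preimage of $H_\Sigma^*$ in $S^7$ is $\tilde H^*:=\pi^{-1}(a(\Sigma))=(a\pi)^{-1}(\Sigma)$, and $\tilde\Phi(\tilde H^*)=\tilde H:=\pi^{-1}(\Sigma)$. The complements of $\tilde H^*$ and $\tilde H$ have the components $(a\pi)^{-1}(U_\pm)$ and $\pi^{-1}(U_\pm)$; these are connected since base and fiber are. So $\tilde\Phi$ matches them in one of two ways, and taking closures gives $\tilde\Phi(X_\pm^*)=X_{\pm s}$.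

**Step 2: the map $\alpha$.** We replace $\tilde\Phi|_{\tilde H^*}$ by a map of $\Sigma$. Let $q=\pi|:\tilde H\to\Sigma$ and $q^*=a\pi|:\tilde H^*\to\Sigma$. Both are $S^3$-bundles, so they induce isomorphisms on $\pi_1$. Fix $z\in\tilde H^*$. The composite
$$(q\tilde\Phi)_*\circ(q^*_*)^{-1}:\pi_1(\Sigma,q^*(z))\to\pi_1(\Sigma,q\tilde\Phi(z))$$
is an isomorphism. As $\Sigma$ is aspherical, it is induced by a based map $\alpha:\Sigma\to\Sigma$, which is a homotopy equivalence by Whitehead's theorem. The maps $q\tilde\Phi$ and $\alpha q^*$ agree on $\pi_1(\tilde H^*,z)$ and have aspherical target, so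
$$q\tilde\Phi\simeq\alpha q^*:\tilde H^*\to\Sigma. \tag{5}$$
Since $\Sigma$ is a closed connected orientable 3-manifold, $\deg\alpha=\pm1$ is defined without choosing an orientation.

**Step 3: collapsing $(S^4,\Sigma)$ to $(S^4,S^3)$.** The homotopy (5) lives only over $\Sigma$, and we want one over all of $S^4$. Extensions are automatic when the target is a ball, so we map the two sides of $\Sigma$ to hemispheres. Let $S^4\subset\mathbb R^4\times\mathbb R$ have closed hemispheres $D_\pm$ and equator $S^3$. Fix an orientation of $\Sigma$ and let $f:\Sigma\to S^3$ have degree $1$. Since $D_\pm\cong[0,1]^4$, Tietze's theorem extends $f$ to $\theta:S^4\to S^4$ with $\theta(\bar U_\pm)\subset D_\pm$.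

We claim $\deg\theta=\pm1$. By Alexander duality $H_4(\bar U_\pm)=0$ and $H_3(\bar U_\pm)\cong\tilde H^0(\bar U_\mp)=0$. So the Mayer–Vietoris boundary $H_4(S^4)\to H_3(\Sigma)$ for $\bar U_+\cup\bar U_-$ is an isomorphism. The boundary $H_4(S^4)\to H_3(S^3)$ for $D_+\cup D_-$ is one for the same reason. By naturality, $\theta_*$ on $H_4(S^4)$ corresponds to $f_*:H_3(\Sigma)\to H_3(S^3)$, which is an isomorphism. Hence $\theta$ is a homotopy equivalence; let $\theta'$ be a homotopy inverse.

**Step 4: two maps $S^7\to S^4$ that can be compared.** We correct for the signs $\deg\alpha$ and $s$ by reflections. Let $r_\alpha:S^3\to S^3$ be the identity if $\deg\alpha=1$ and a linear reflection if $\deg\alpha=-1$. By Hopf's theorem maps $\Sigma\to S^3$ are classified by degree, so $f\alpha\simeq r_\alpha f$. Extend $r_\alpha$ linearly to $\mathbb R^4$, and let $\hat r_\alpha$ be the restriction of $r_\alpha\times\mathrm{id}_{\mathbb R}$ to $S^4$; it preserves $D_+$ and $D_-$. Let $\rho_s$ be the identity of $S^4$ if $s=1$ and the reflection in the last coordinate if $s=-1$. It carries $D_{\pm s}$ to $D_\pm$ and fixes the equator pointwise. Put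
$$A=\rho_s\,\theta\,\pi\,\tilde\Phi,\qquad B=\hat r_\alpha\,\theta\,a\,\pi:\ S^7\to S^4 .$$
Both map $X_\pm^*$ into $D_\pm$. For $A$ the chain is $X_\pm^*\to X_{\pm s}\to\bar U_{\pm s}\to D_{\pm s}\to D_\pm$; for $B$ it is $X^*_\pm\to\bar U_\pm\to D_\pm\to D_\pm$.

**Step 5: $A\simeq B$.** On $\tilde H^*$ the maps $A$ and $B$ equal $fq\tilde\Phi$ and $r_\alpha fq^*$. By (5), as maps to $S^3$,
$$fq\tilde\Phi\simeq f\alpha q^*\simeq r_\alpha fq^* .$$
So on the closed subset $X_\pm^*\times\{0,1\}\cup\tilde H^*\times[0,1]$ of $X_\pm^*\times[0,1]$ we have a map into $D_\pm$: it is $A$ and $B$ at the ends and this homotopy over $\tilde H^*$. By Tietze it extends to $X_\pm^*\times[0,1]\to D_\pm$. The two extensions agree on $\tilde H^*\times[0,1]$, where $\tilde H^*=X_+^*\cap X_-^*$. Together they give $A\simeq B$.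

**Step 6: conclusion.** We solve for $\pi\tilde\Phi$. From $\rho_s\theta\pi\tilde\Phi\simeq\hat r_\alpha\theta a\pi$ and $\rho_s^2=\mathrm{id}$,
$$\pi\tilde\Phi\simeq g\,a\,\pi,\qquad g=\theta'\rho_s\hat r_\alpha\theta,\qquad \deg g=s\cdot\deg\alpha .$$
If $s\cdot\deg\alpha=1$, then $g\simeq\mathrm{id}$ and $\pi\tilde\Phi\simeq a\pi$, contradicting Lemma 3. $\square$

Two properties of $\Sigma$ therefore suffice for a counterexample, besides asphericity: every self-homotopy equivalence of $\Sigma$ has degree $+1$, and the sides $\bar U_+$, $\bar U_-$ are different enough to exclude $s=-1$.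

## 7. The normal Euler number and the Veronese surface

Chirality will come from an integer attached to a surface $F\subset S^4$.

**Definition (normal Euler number).** Let $F$ be a closed connected surface, possibly nonorientable, in an oriented 4-manifold, with normal bundle $\nu$. Take a section of $\nu$ with isolated zeros. At a zero $z$ orient $T_zF$ arbitrarily and $\nu_z$ so that together they give the ambient orientation; if one flips, so does the other, so the local degree of the section at $z$ is well defined. The sum of the local degrees is $e(F)$.

It is the Euler class of $\nu$, with coefficients in the orientation system of $\nu$ (identified with that of $F$ by the ambient orientation), evaluated on the twisted fundamental class. So it does not depend on the section. Reversing the ambient orientation changes its sign. Hence if an orientation-reversing diffeomorphism of $S^4$ preserves $F$, then $e(F)=-e(F)=0$.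

For a closed surface in the equator $S^3\subset S^4$ the unit normal of $S^3$ is a nowhere-zero section, so $e=0$. For an oriented $F\subset S^4$ the number $e(F)$ is the self-intersection of a class in $H_2(S^4)=0$, so again $e=0$. This is why we turn to nonorientable surfaces.

**The Veronese surface.** Let $S^4$ be the unit sphere in the five-dimensional space of traceless symmetric $3\times3$ matrices, with inner product $\mathrm{tr}(AB)$, and let
$$V=\Bigl\{\sqrt{\tfrac32}\,\bigl(xx^T-\tfrac13I\bigr):|x|=1\Bigr\}.$$
The norm is right since $|xx^T-\frac13I|^2=1-\frac23+\frac13=\frac23$. The line $[x]$ is recovered as the top eigenline. The derivative in the direction $v\perp x$ is a multiple of $vx^T+xv^T$, which sends $x$ to $v$ and so vanishes only for $v=0$. Hence $V$ is a smoothly embedded $\mathbb{RP}^2$. A tangent vector $B$ of $S^4$ at $[x]$ is a traceless symmetric matrix with $x^TBx=0$. In blocks for $\mathbb Rx\oplus x^\perp$, it is the sum of a tangent vector $vx^T+xv^T$ to $V$ and a traceless symmetric matrix on $x^\perp$. So $\nu_{[x]}$ is the space of traceless symmetric $B$ with $Bx=0$.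

**Claim: $e(V)=\pm2$.** The aim is to compare $\nu$ with $TV$. A tangent vector of $\mathbb{RP}^2$ at $[x]$ is a pair $(x,v)$, $v\perp x$, up to $(x,v)\sim(-x,-v)$. Define
$$S(x,v)=vv^T-\tfrac12|v|^2\,(I-xx^T).$$
This is unchanged under $(x,v)\mapsto(-x,-v)$, kills $x$, and has trace $|v|^2-|v|^2=0$, so $S:TV\to\nu$ is a smooth fiberwise quadratic map. In an orthonormal basis of $x^\perp$ with $v=(v_1,v_2)$, the matrix of $S$ has diagonal entries $\pm\frac12(v_1^2-v_2^2)$ and off-diagonal entry $v_1v_2$. So in suitable linear coordinates on each fiber $S$ is $\zeta\mapsto\zeta^2$.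

Since $S:T_{[x]}V\setminus0\to\nu_{[x]}\setminus0$ is a double covering, an orientation of $T_{[x]}V$ induces one of $\nu_{[x]}$, and the two flip together. Comparing with the orientation of $\nu_{[x]}$ determined by $T_{[x]}V$ and $S^4$, the induced one always agrees or always disagrees, because the comparison is locally constant and $V$ is connected. Let $X$ be a vector field on $V$ with isolated zeros. Then $S(X)$ has the same zeros, and its winding around each is twice that of $X$, up to this fixed sign. Therefore $e(V)=\pm2\chi(V)=\pm2$.

**The case of one summand is self-dual.** It is instructive to see why $V$ alone does not give a counterexample. Start at $[x]$ and move distance $r$ along the geodesic in the unit normal direction $B$, whose eigenvalues on $x^\perp$ are $\pm\frac1{\sqrt2}$. The resulting matrix has eigenvalue $\sqrt{\frac23}\cos r$ on $x$ and eigenvalues $-\frac{1}{\sqrt6}\cos r\pm\frac1{\sqrt2}\sin r$ on $x^\perp$. For $r<\frac\pi3$ the first is the largest and is simple. So $[x]$ is recovered smoothly as the top eigenline, and then so is the normal vector from the traceless part on $x^\perp$. Hence the tube of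 radius $\frac\pi6$ is a tubular neighborhood. At $r=\frac\pi6$ the spectrum is $(\frac1{\sqrt2},0,-\frac1{\sqrt2})$, and conversely a unit traceless symmetric matrix with determinant $0$ has this spectrum. The boundary of the tube is thus $\Sigma_1=\{\det A=0\}$, which is invariant under the antipodal map $A\mapsto-A$. Identify this sphere isometrically with the round $S^4$ of Section 1. By Proposition 1, $H_{\Sigma_1}^*=H_{\Sigma_1}$. The map $a$ exchanges the two sides of $\Sigma_1$, where $\det A>0$ and $\det A<0$. Moreover $SO(3)$ acts transitively on $\Sigma_1$ with stabilizer of order $4$, so $\pi_1(\Sigma_1)$ is finite and $\Sigma_1$ is not aspherical. Taking at least two summands removes both problems.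

## 8. Connected sums $F_h$ and the two sides of $\Sigma_h$

**Step 1: the surfaces.** We want $F_h\cong\#_h\mathbb{RP}^2$ in $S^4$ with $e(F_h)\ne0$. Let $(S^4,F_h)$ be the oriented connected sum of $h$ copies of the same oriented pair $(S^4,V)$, formed one summand at a time. Around a point of each of two surfaces choose an oriented chart of $S^4$ containing the ball $|x|\le2$, in which the surface is the plane $\langle e_1,e_2\rangle$. Remove $|x|\le\frac12$ from both and glue the shells $\frac12<|x|<2$ by
$$\phi(x)=\rho(x)/|x|^2,\qquad\rho=\text{reflection in }e_1 .$$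
This is a reflection followed by an inversion, both orientation reversing, so $\phi$ preserves orientation; it also preserves the plane $\langle e_1,e_2\rangle$. The ambient manifold is $S^4\#S^4\cong S^4$.

**Step 2: $e$ is additive.** We join normal sections without creating zeros. On each surface choose a normal section with isolated zeros that equals $e_3$ on the chart disc. The inversion $y\mapsto y/|y|^2$ has derivative $w\mapsto w/|y|^2-2\langle y,w\rangle y/|y|^4$. For $x$ in the plane, $e_3\perp\rho(x)$ and $\rho e_3=e_3$, so $d\phi_x(e_3)=e_3/|x|^2$. On the glued annulus the two sections are therefore positive multiples of each other, and a partition of unity joins them without zeros. The zeros of the new section are those of the two old ones, with the same local degrees. Hence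
$$e(F_h)=h\,e(V)=\pm2h\ne0,\qquad F_h\cong\#_h\mathbb{RP}^2. \tag{6}$$

**Step 3: the two sides.** Let $h\ge2$. Let $\bar U_+$ be a closed tubular neighborhood of $F_h$ with interior $U_+$, let $\Sigma_h=\partial\bar U_+$, which is the circle bundle of $\nu$, and let $\bar U_-=S^4\setminus U_+$. As a bundle with connected fiber over a connected base, $\Sigma_h$ is connected. Since $\bar U_-\simeq S^4\setminus F_h$, Alexander duality gives $\tilde H_0(\bar U_-)\cong H^3(F_h)=0$, so $\bar U_-$ is connected, and
$$H_1(\bar U_+)=H_1(F_h)=\mathbb Z^{h-1}\oplus\mathbb Z/2,\qquad H_1(\bar U_-)\cong H^2(F_h;\mathbb Z)=\mathbb Z/2. \tag{7}$$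
For $h\ge2$ these groups are not isomorphic.

## 9. Self-homotopy equivalences of $\Sigma_h$ have degree $+1$

**Lemma 5.** For $h\ge2$, $\Sigma_h$ is a closed connected oriented aspherical 3-manifold, and every homotopy equivalence $\alpha:\Sigma_h\to\Sigma_h$ has degree $+1$.

The plan: $\alpha$ must respect the circle fibration on the level of $\pi_1$, so on a double cover its degree is (degree on the base) times (degree on the fiber), and a nonzero Euler class forces the two signs to be equal. The Euler class is needed: on a product $T\times S^1$, a reflection of the circle has degree $-1$.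

**Step 1: the group $\Gamma=\pi_1(\Sigma_h)$.** We set up the exact sequences. As $\chi(F_h)=2-h\le0$, the surface $F_h$ is aspherical. The homotopy sequence of the circle bundle then shows that $\Sigma_h$ is aspherical and
$$1\to\langle t\rangle\to\Gamma\to\pi_1(F_h)\to1,\qquad \langle t\rangle\cong\mathbb Z\ \text{the fiber subgroup}.$$
It is orientable as a closed hypersurface in $S^4$. Since $TF_h\oplus\nu$ is oriented, a loop that reverses the orientation of $F_h$ reverses that of $\nu$. So $\gamma t\gamma^{-1}=t^{-1}$ for $\gamma\in\Gamma$ over such a loop, while elements over orientation-preserving loops commute with $t$.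

Let $T\to F_h$ be the orientation double cover, of genus $g=h-1\ge1$ (from $2-2g=2(2-h)$). Let $\tilde\Sigma\to\Sigma_h$ be the induced double cover, a circle bundle over $T$ and hence connected. Put $G=\pi_1(\tilde\Sigma)\subset\Gamma$ and $P=\pi_1(T)$. Then $G=C_\Gamma(t)$ has index $2$ in $\Gamma$, and
$$1\to\langle t\rangle\to G\to P\to1 \tag{8}$$
is a central extension.

**Step 2: the class $\varepsilon\in H^2(P;\langle t\rangle)\cong\mathbb Z$ of (8) is nonzero.** Pull a section of $\nu$ back to $T$: each zero has two preimages, with the same local degree. So the oriented circle bundle $\tilde\Sigma\to T$ has Euler number $\pm2e(F_h)\ne0$. In the Gysin sequence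
$$0\to H^1(T)\to H^1(\tilde\Sigma)\to H^0(T)\to H^2(T)$$
the last map is multiplication by the Euler number, hence injective. So $G^{ab}=H_1(\tilde\Sigma)$ has rank $2g$. If $\varepsilon$ were $0$, then $G\cong\mathbb Z\times P$ and the rank would be $2g+1$.

**Step 3: every automorphism of $\Gamma$ preserves $G$ and $\langle t\rangle$.** We characterize these subgroups by nilpotency.

*Case $h=2$.* Here $P=\mathbb Z^2$, so $G$ is nilpotent. It is not abelian: otherwise $G\cong\mathbb Z^3$, of rank $3\ne2$. Since (8) is central with abelian quotient, commutators of lifts define a bilinear alternating pairing $P\times P\to\langle t\rangle$. It is nonzero because $G$ is nonabelian, and a nonzero alternating form on $\mathbb Z^2$ is a nonzero multiple of the determinant, hence nondegenerate. So a central element of $G$ has trivial image in $P$, and $Z(G)=\langle t\rangle$. The group $\Gamma$ is not nilpotent: with $\gamma t\gamma^{-1}=t^{-1}$ we get $[\gamma,t^i]=t^{-2i}$, so the iterated commutators $t^{(-2)^j}$ are all nontrivial. Let $M$ be a nilpotent normal subgroup of $\Gamma$. By Fitting's theorem $MG$ is nilpotent, so $MG\ne\Gamma$,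 and as $[\Gamma:G]=2$ we get $MG=G$. Thus $G$ is the largest nilpotent normal subgroup of $\Gamma$. It is characteristic, and so is $Z(G)=\langle t\rangle$.

*Case $h\ge3$.* Now $\chi(F_h)<0$, so $\pi_1(F_h)$ is a torsion-free discrete cocompact group of isometries of the hyperbolic plane, and $P$ is its orientation-preserving subgroup; nontrivial elements of $P$ are hyperbolic. Suppose $\pi_1(F_h)$ had a nontrivial nilpotent normal subgroup $M$. It is infinite, being torsion-free, so $M_0=M\cap P$, of index at most $2$ in $M$, is a nontrivial nilpotent normal subgroup of $P$. Being nilpotent, $M_0$ has a nontrivial central element; it is hyperbolic, and $M_0$, commuting with it, preserves its axis $\ell$. An orientation-preserving isometry that preserves a line is a translation along it, or a half turn about one of its points if it reverses the line. There is no torsion, so $M_0$ is a discrete group of translations along $\ell$, and $\ell$ is the axis of each of its nontrivial elements. For $b\in P$ and $1\neq c\in M_0$ the element $bcb^{-1}\in M_0$ has axis $b\ell$, so $b\ell=\ell$. Hence $P$ preserves $\ell$, consists of translations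 along $\ell$ by the same argument, and is infinite cyclic by discreteness. This contradicts $g\ge2$. So a nilpotent normal subgroup of $\Gamma$ has trivial image in $\pi_1(F_h)$, and $\langle t\rangle$ is the largest nilpotent normal subgroup of $\Gamma$. It is characteristic, and so is $G=C_\Gamma(t)$.

**Step 4: pass to the double cover.** After a homotopy $\alpha$ preserves the base point, so $\alpha_*$ is an automorphism of $\Gamma$. By Step 3, $\alpha_*(G)=G$, so $\alpha$ lifts to a based map $\tilde\alpha:\tilde\Sigma\to\tilde\Sigma$. Comparing degrees in the square with the double covering gives $2\deg\tilde\alpha=2\deg\alpha$. Let $\varphi=\tilde\alpha_*=\alpha_*|_G$, let $\delta=\pm1$ be its action on $\langle t\rangle$, let $\bar\varphi$ be the induced automorphism of $P$, and let $d=\pm1$ be the action of $\bar\varphi$ on $H_2(P)=H_2(T)=\mathbb Z$.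

**Step 5: $d=\delta$.** This is where the Euler class acts. Choose a set-theoretic section $\tau:P\to G$ with cocycle $c$, so $\tau(x)\tau(y)=t^{c(x,y)}\tau(xy)$. Then $\varphi\tau\bar\varphi^{-1}$ is another section; applying $\varphi$ to the relation shows that its cocycle is $\delta\,c(\bar\varphi^{-1}x,\bar\varphi^{-1}y)$. Hence $\varepsilon=\delta(\bar\varphi^{-1})^*\varepsilon$, that is, $\bar\varphi^*\varepsilon=\delta\varepsilon$. As $H^2(P;\mathbb Z)=\mathrm{Hom}(H_2(P),\mathbb Z)$, the left side is $d\varepsilon$. So $d\varepsilon=\delta\varepsilon$ in $\mathbb Z$ with $\varepsilon\ne0$, and $d=\delta$.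

**Step 6: $\deg\alpha=d\delta$.** We compute $H_3$. In the Lyndon–Hochschild–Serre spectral sequence $E^2_{i,j}=H_i(P;H_j(\langle t\rangle))$ of (8), the coefficients are untwisted because the extension is central. The terms vanish unless $0\le i\le2$ and $0\le j\le1$. So the only nonzero term of total degree $3$ is $E^2_{2,1}=H_2(P)\otimes\langle t\rangle=\mathbb Z$, and the differentials into and out of it vanish since $E_{4,0}=0=E_{0,2}$. As $\tilde\Sigma$ is aspherical, $H_3(\tilde\Sigma)=H_3(G)=H_2(P)\otimes\langle t\rangle$, naturally for automorphisms of the extension. Hence $\deg\alpha=\deg\tilde\alpha=d\delta=d^2=1$. $\square$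

## 10. Proof of Theorem 1

Let $h\ge2$ and $H_h=H_{\Sigma_h}$. By Proposition 1, $H_h$ is smooth, closed, connected, embedded and $(3,3)$-convex, and $H_h^*$ is a smooth embedded hypersurface.

**Step 1: not self-dual.** Suppose a homeomorphism $\Phi:(\mathbb{RP}^7)^*\to\mathbb{RP}^7$ carries $H_h^*$ onto $H_h$. By Lemma 5, $\Sigma_h$ is aspherical, so Proposition 4 gives $s$ and $\alpha$ with $s\cdot\deg\alpha=-1$. By Lemma 5, $\deg\alpha=1$, so $s=-1$. Thus $\tilde\Phi$ restricts to a homeomorphism from $X_+^*=(a\pi)^{-1}(\bar U_+)$ onto $X_-=\pi^{-1}(\bar U_-)$. These are total spaces of $S^3$-bundles over $\bar U_+$ (via $a\pi$) and over $\bar U_-$ (via $\pi$), so they have the $\pi_1$, and hence the $H_1$, of their bases. We get $H_1(\bar U_+)\cong H_1(\bar U_-)$, which contradicts (7).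

**Step 2: pairwise distinct.** A homeomorphism $(\mathbb{RP}^7,H_h)\cong(\mathbb{RP}^7,H_{h'})$ lifts to $S^7$ and matches the two complementary components of the preimages. Their first homology groups are $\mathbb Z^{h-1}\oplus\mathbb Z/2,\ \mathbb Z/2$ and $\mathbb Z^{h'-1}\oplus\mathbb Z/2,\ \mathbb Z/2$ respectively. Comparing the total ranks gives $h=h'$. $\blacksquare$

So the Self-Duality Conjecture fails for $n=7$, $(k,l)=(3,3)$, with infinitely many counterexamples, and for these there is not even a homeomorphism of pairs.

## 11. Invariance under quasiconvex deformation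

**Proposition 6.** Let $j_t:H\to\mathbb{RP}^n$, $t\in[0,1]$, be a smooth family of embeddings of a closed connected manifold with nondegenerate second fundamental forms. If the dual map $j_0^*$ is an embedding, so is every $j_t^*$, and all pairs $((\mathbb{RP}^n)^*,j_t^*(H))$ are diffeomorphic. In particular, ($j_0^*$ is an embedding and $j_0(H)$ is self-dual) if and only if the same holds for $j_1$.

**Step 1: the dual map is an immersion, and double duality holds.** We use $j_t^*=[N]$. If $D_uN\in\mathbb RN$, then $II(u,\cdot)=0$, so $u\in\mathbb Rp$ by nondegeneracy. Hence $j_t^*$ is an immersion. Its tangent hyperplane at $x$ corresponds to the space spanned by $N$ and the vectors $D_uN$. These are orthogonal to $p$, where $[p]=j_t(x)$, because $\langle N,p\rangle=0$ and $\langle D_uN,p\rangle=-\langle N,u\rangle=0$. So the tangent hyperplane of $j_t^*$ at $x$ is dual to the point $j_t(x)$.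

**Step 2: injectivity persists.** As $H$ is compact and the $j_t^*$ are immersions, the set of $t$ with $j_t^*$ injective is open. Suppose it is not $[0,1]$; let $t_0>0$ be the least $t$ outside it, and let $j_{t_0}^*(x)=j_{t_0}^*(y)$ with $x\ne y$. If the tangent hyperplanes of the two branches differed, the branches would be transverse, and an intersection would persist for $t$ slightly less than $t_0$, which is excluded. So the tangent hyperplanes coincide. By Step 1, $j_{t_0}(x)=j_{t_0}(y)$, contradicting embeddedness.

**Step 3: conclusion.** Isotopy extension, applied to $j_t$ and to $j_t^*$, gives the diffeomorphisms of pairs. For the last sentence use the family in both directions of $t$. $\square$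

By the example in Section 2, nondegenerate quadrics are self-dual, with embedded dual. So every embedded quasiconvex hypersurface deformable to such a quadric through embedded quasiconvex hypersurfaces is self-dual, and the $H_h$ of Theorem 1 are not so deformable.

## 12. The definite case $kl=0$

**Proposition 7.** The conjecture is true for $kl=0$ (all $n\ge2$), in particular for $n=2$.

For $n=2$ we have $k+l=1$, so $kl=0$. Let $II$ be definite, and let $\tilde H_1$ be a component of the preimage of $H$ in $S^n$.

**Step 1: a locally convex side.** The hypersurface $\tilde H_1$ separates $S^n$ into two components. In a central projection near any of its points it is the graph of a strictly convex function. The convex side varies continuously along the connected $\tilde H_1$, so it always belongs to the same component; let $X$ be the closure of that component. Then $\partial X=\tilde H_1$. Every point of $X$ has a neighborhood in $S^n$ (a small ball) whose intersection with $X$ is geodesically convex, and the open arcs between points of this intersection lie in $\mathrm{Int}\,X$.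

**Step 2: from local to global convexity.** As $X$ is a compact connected smooth domain, any two of its points are joined by a shortest path in $X$. By Step 1 this path is locally, hence globally, a great-circle arc, and its interior lies in $\mathrm{Int}\,X$. Its length is at most $\pi$: otherwise it would contain a closed subarc of length in $(\pi,2\pi)$ inside $\mathrm{Int}\,X$, and such an arc can be shortened by arbitrarily small variations with fixed endpoints, which stay in $X$. So $X$ contains the minimal arc between any two of its non-antipodal points. Hence $C=\mathbb R_{\ge0}X$ is a closed convex cone with nonempty interior, and $C\ne\mathbb R^{n+1}$.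

**Step 3: $C$ is pointed.** This will put $H$ in an affine chart. Suppose $C\supset\mathbb Rv$ with $|v|=1$. Then $C$ and $\partial C$ are invariant under translation by $\mathbb Rv$. Take $b\in\partial X$, $b\neq\pm v$. The points $b+\tau v$ are nonzero and lie in $\partial C$, so a great-circle arc through $b$ lies in $\partial X=\tilde H_1$. Along the line $b+\tau v$ in the cone $\langle N,v\rangle=0$, so $\langle D_vN,v\rangle=0$, that is, $II_b(v,v)=0$ with $v\notin\mathbb Rb$. This contradicts definiteness.

So $C$ is pointed and $X$ lies in an open hemisphere. In particular $\tilde H_1$ contains no antipodal pair, the covering $\tilde H_1\to H$ is bijective, and $H$ is, in an affine chart $\mathbb R^n$, the boundary of a convex body $K$ with smooth boundary of definite second fundamental form.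

**Step 4: two radial functions.** We put $H$ and $H^*$ in the same shape. Take an interior point of $K$ as origin. Tangent hyperplanes of $K$ miss the origin, so $H=\{r(u)u:u\in S^{n-1}\}$ with $r>0$ smooth. The Gauss map $H\to S^{n-1}$ is bijective because $K$ is strictly convex, and a local diffeomorphism because $II$ is definite. So the support function $\eta>0$, with $\eta(u)=\langle x,u\rangle$ at the point $x\in H$ with outward normal $u$, is smooth on $S^{n-1}$. The tangent hyperplane there is $\{\langle u,\cdot\rangle=\eta(u)\}$. In the chart of hyperplanes $\{x:\langle y,x\rangle=1\}$ this is $y=u/\eta(u)$, so $H^*=\{u/\eta(u):u\in S^{n-1}\}$.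

**Step 5: conclusion.** Interpolate the radial functions $r$ and $1/\eta$ linearly to the constant $1$. Isotopy extension shows that both pairs are diffeomorphic to $(\mathbb{RP}^n,S^{n-1})$ with $S^{n-1}$ a round sphere in an affine chart, hence to each other. $\square$
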